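\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Width Conjecture}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Union-closed families whose width exceeds\\ every element frequency}


\begin{abstract}
The Width Conjecture asserts that every union-closed family has an element lying in at least as many members as the largest antichain of the family has sets. We disprove it with an explicit family on 240 elements. We then determine the heights at which it fails: it holds for all union-closed families without a chain of five sets, and for every $h\ge 5$ it fails for some family of height exactly $h$. Finally we show that the largest frequency can be smaller than $(\frac12+\varepsilon)$ times the width for every $\varepsilon>0$. If Frankl's union-closed sets conjecture is true, the constant $\frac12$ is best possible and is not attained.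
\end{abstract}

\section{Introduction}

A \emph{family} $\mathcal F$ is a finite collection of distinct sets. Its \emph{ground set} is the union $V$ of its members, which we always assume to be finite and nonempty. The family is \emph{union-closed} (UC) if $S\cup S'\in\mathcal F$ for all $S,S'\in\mathcal F$. For $x\in V$ put $\mathcal F_x=\{S\in\mathcal F:x\in S\}$; the number $|\mathcal F_x|$ is the \emph{frequency} of $x$.

Order $\mathcal F$ by inclusion. A \emph{chain} is a subfamily whose members are pairwise comparable; an \emph{antichain} is a subfamily in which no member contains another. The \emph{height} of $\mathcal F$ is the largest number of sets in a chain, and the \emph{width} $w(\mathcal F)$ is the largest number of sets in an antichain. The following is stated in \cite{source}.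

\begin{conjecture}
For every UC family $\mathcal F$ with ground set $V$, $\ \max_{x\in V}|\mathcal F_x|\ge w(\mathcal F)$.
\end{conjecture}

The first examples support it. In the power set of a $k$-element set, $k\ge1$, every element has frequency $2^{k-1}$. The width is at most $2^{k-1}$: for a fixed element $x$, the pairs $\{S,S\cup\{x\}\}$ with $x\notin S$ partition the power set into $2^{k-1}$ chains, and an antichain contains at most one set from each. There are also families with no slack at all: for $m\ge 2$, the family consisting of $\{1,\dots,m\}$ and the $m$ sets $\{1,\dots,m\}\setminus\{i\}$ is UC, has width $m$, and every element has frequency $(m-1)+1=m$.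

There is a heuristic reason to believe the conjecture. Let $\mathcal A$ be a largest antichain. An element $x$ may miss some members of $\mathcal A$, but $\mathcal F$ also contains all unions of members of $\mathcal A$, and $x$ may lie in enough of these unions to make up for the loss. Since a union of many sets tends to contain most elements, one expects some $x$ for which it does. The obstruction is that $\mathcal A$ may have very few distinct unions. We show that there can be so few, while every element still misses a fixed proportion of $\mathcal A$, that the conjecture fails.

\begin{theorem}\label{thm:counter}
There is a UC family on $240$ elements with $w(\mathcal F)\ge 4800$ and $\max_x|\mathcal F_x|\le 4727$. In particular, the Width Conjecture is false.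
\end{theorem}

The family we construct has height $5$, and this is the smallest height at which the conjecture can fail.

\begin{theorem}\label{thm:height}
\begin{enumerate}
\item[(a)] If $\mathcal F$ is a UC family with no chain of five sets, then $\max_x|\mathcal F_x|\ge w(\mathcal F)$.
\item[(b)] For every $h\ge5$ there is a UC family of height exactly $h$ with $\max_x|\mathcal F_x|<w(\mathcal F)$.
\end{enumerate}
\end{theorem}

The third result concerns the constant. \emph{Frankl's conjecture} says that every UC family with a nonempty member has an element that lies in at least half of its members.

\begin{theorem}\label{thm:constant}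
\begin{enumerate}
\item[(a)] For every $\varepsilon>0$ there is a UC family with $\max_x|\mathcal F_x|<(\frac12+\varepsilon)\,w(\mathcal F)$.
\item[(b)] If Frankl's conjecture holds, then $\max_x|\mathcal F_x|>\frac12w(\mathcal F)$ for every UC family $\mathcal F$. Consequently $\inf_{\mathcal F}\max_x|\mathcal F_x|/w(\mathcal F)=\frac12$ in that case, and the infimum is not attained. Unconditionally, $\max_x|\mathcal F_x|\ge\frac{3-\sqrt5}2\,w(\mathcal F)$ for every UC family, so the infimum lies in $\bigl[\frac{3-\sqrt5}2,\frac12\bigr]$.
\end{enumerate}
\end{theorem}

The unconditional bound in Theorem~\ref{thm:constant}(b) relies on a theorem of Alweiss, Huang and Sellke \cite{AHS}; everything else is proved here in full. We do not determine whether $\max_x|\mathcal F_x|\ge\frac12w(\mathcal F)$ holds for all UC families without assuming Frankl's conjecture.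

Section~\ref{sec:complements} passes to complements, where the question becomes one about counting intersections. Sections~\ref{sec:counter}, \ref{sec:height} and \ref{sec:constant} prove the three theorems. The proof of Theorem~\ref{thm:height}(b) uses the family of Section~\ref{sec:counter}; Section~\ref{sec:constant} uses its idea but not its details.

\section{Blocks and their intersections}\label{sec:complements}

It is easier to think about few intersections than about few unions, so we take complements.

Let $V$ be a finite set and $\mathcal B$ an antichain of $m\ge2$ subsets of $V$, which we call \emph{blocks}. Let $I$ be the family of all intersections of nonempty subcollections of $\mathcal B$, and put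
\[
L=I\setminus\mathcal B,\qquad N=|L|,\qquad \deg(x)=\bigl|\{T\in I:x\in T\}\bigr|\quad(x\in V).
\]
Since $\mathcal B\subseteq I$, we have $|I|=m+N$. We call $\deg(x)$ the \emph{degree} of $x$; it counts members of $I$, not only blocks.

Two facts will be used freely. First, \emph{a member of $I$ properly contained in a block lies in $L$}, because blocks form an antichain. Second, \emph{$L$ consists exactly of the intersections of two or more distinct blocks}, so each member of $L$ is contained in at least two blocks. Indeed, if $T$ is an intersection of two or more distinct blocks, it equals none of them, since otherwise one would be contained in another; so $T$ is properly contained in a block and lies in $L$. Conversely, a member of $I$ that is not a block is not an intersection of a single block.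

\begin{lemma}\label{lem:translate}
\begin{enumerate}
\item[(i)] Suppose $\bigcap\mathcal B=\emptyset$. Then $\mathcal F=\{V\setminus T:T\in I\}$ is a UC family with ground set $V$, $w(\mathcal F)\ge m$, and $|\mathcal F_x|=m+N-\deg(x)$ for all $x\in V$.
\item[(ii)] Let $\mathcal F$ be a UC family with ground set $V$ that contains $V\setminus B$ for every $B\in\mathcal B$. Then $|\mathcal F_x|\ge m+N-\deg(x)$ for all $x\in V$.
\end{enumerate}
\end{lemma}

\begin{proof}
Complementation turns intersections into unions and antichains into antichains. In (i), $I$ is closed under intersection, so $\mathcal F$ is UC; its union is $V$ because $\emptyset=\bigcap\mathcal B\in I$, and $V\neq\emptyset$ because $m\ge2$; and the sets $V\setminus B$ form an antichain of size $m$. In (ii), $\mathcal F$ contains all unions of the sets $V\setminus B$, that is, all $V\setminus T$ with $T\in I$. In both cases, $x\in V\setminus T$ exactly when $x\notin T$, which happens for $|I|-\deg(x)=m+N-\deg(x)$ members $T$ of $I$.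
\end{proof}

So the number to compare with $\deg(x)$ is $N$. To violate the conjecture by means of (i) we want $\deg(x)>N$ for every $x$; our way to achieve this is to have \emph{many blocks, few intersections, and every element in many blocks}. To confirm the conjecture by means of (ii), with $m=w(\mathcal F)$, we want one $x$ with $\deg(x)\le N$. For constructions we use (i) in the following form: if $\bigcap\mathcal B=\emptyset$ and $L\subseteq\mathcal K$, then the family $\mathcal F$ of (i) satisfies
\begin{equation}\label{eq:upper}
|\mathcal F_x|\le m+|\mathcal K|-\bigl|\{B\in\mathcal B:x\in B\}\bigr|\qquad(x\in V),
\end{equation}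
since $N\le|\mathcal K|$ and $\deg(x)$ is at least the number of blocks containing $x$.

\section{A counterexample}\label{sec:counter}

\subsection{The idea: bases and tails}

How can $\mathcal B$ have far fewer intersections than members? Let each block carry its own pair $\{p_i,q_j\}$ with $i,j\in\{1,\dots,n\}$. There are $n^2$ pairs, but two different pairs share at most one element, so the intersections of two or more blocks have at most $2n+1$ different traces on the $p$'s and $q$'s. This leaves room to add something to each pair that raises degrees.

Here is the smallest attempt. Let $n$ be even, let $\alpha,\beta$ be two further elements, and let $B_{i,j}$ consist of the \emph{tail} $\{p_i,q_j\}$ and of a \emph{base}, which is $\alpha$ if $i$ is even and $\beta$ if $i$ is odd. There are $m=n^2$ blocks. Two of them share at most one base element and at most one tail element, so $L$ is contained in the list of $\emptyset$, the $2n+2$ singletons, and the $4n$ pairs of a base element and a tail element. Thus $N\le 6n+3$, while $\alpha$ and $\beta$ each lie in $n^2/2$ blocks. By \eqref{eq:upper} their frequencies are at most $\frac12n^2+6n+3$, far below $m$ for large $n$. But a tail element $p_i$ lies in only $n$ blocks and in at most three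 members of the list, while $N\ge 2n+1$, since $L$ contains $\emptyset$, the sets $B_{1,j}\cap B_{2,j}=\{q_j\}$, and the sets $B_{i,1}\cap B_{i,2}$, each containing exactly one tail element, namely $p_i$. So $\deg(p_i)\le n+3\le N$ and $|\mathcal F_{p_i}|\ge m$.

Hence the tail elements must in turn be covered by the bases of other blocks. Let us have several classes, each consisting of $P=\{p_1,\dots,p_n\}$ and $Q=\{q_1,\dots,q_n\}$, and let the bases of blocks with tails in one class be built from the elements of other classes. Two things must be avoided.

\emph{A base must not contain whole tails.} If the base of a block were all of $P\cup Q$, it would meet a block with tail $\{p_i,q_j\}$ in at least that tail, and different tails would give different intersections: $n^2$ of them. So a base shall be only $P$ or only $Q$, which catches one element of each tail.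

\emph{Two blocks must not catch elements of each other's tails.} Suppose there are two classes, $0$ and $1$, each supplying the bases for the other, with base $P$ for even $i$ and $Q$ for odd $i$. Then $B_{0,1,j}$, with tail $\{p_{0,1},q_{0,j}\}$ and base $Q_1$, meets $B_{1,1,j'}$, with tail $\{p_{1,1},q_{1,j'}\}$ and base $Q_0$, in $\{q_{0,j},q_{1,j'}\}$. So $N\ge n^2$. On the other hand, an element lies in only $n^2/2+n$ blocks and in only $O(n)$ members of $L$: an intersection of blocks with tails in both classes has at most one element in each class, and an intersection of two or more blocks with tails in the same class consists of at most one tail element and possibly one of $P_0,Q_0,P_1,Q_1$. Hence $\deg(x)<N$ for all $x$ when $n$ is large.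

With three classes arranged in a cycle, each supplying bases for the next, both problems disappear: of two blocks with tails in different classes, only one has a base that meets the tail of the other, and it catches a single element.

\subsection{The construction}

Let $n\ge4$ be even. For $c\in\mathbb Z_3$ let $P_c=\{p_{c,1},\dots,p_{c,n}\}$ and $Q_c=\{q_{c,1},\dots,q_{c,n}\}$. These six sets, called \emph{parts}, are pairwise disjoint; $V$ is their union, so $|V|=6n$; and $P_c\cup Q_c$ is called \emph{class $c$}. For $c\in\mathbb Z_3$ and $i,j\in\{1,\dots,n\}$ put
\[
B_{c,i,j}=e\cup h,\qquad h=\{p_{c,i},q_{c,j}\},\qquad
e=\begin{cases}P_{c-1}&\text{if $i$ is even},\\ Q_{c-1}&\text{if $i$ is odd}.\end{cases}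
\]
We call $c$ the \emph{index} of the block, $e$ its \emph{base} and $h$ its \emph{tail}; see Figure~\ref{fig:block}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\fill[gray!45] (0,0) rectangle (0.8,2.4);
\foreach \x in {0,1.2,4,5.2,8,9.2} {\draw (\x,0) rectangle (\x+0.8,2.4);}
\fill (4.4,1.7) circle (3pt);
\fill (5.6,0.7) circle (3pt);
\node at (0.4,2.8) {$P_{c-1}$};
\node at (1.6,2.8) {$Q_{c-1}$};
\node at (4.4,2.8) {$P_{c}$};
\node at (5.6,2.8) {$Q_{c}$};
\node at (8.4,2.8) {$P_{c+1}$};
\node at (9.6,2.8) {$Q_{c+1}$};
\node at (1,-0.4) {class $c-1$};
\node at (5,-0.4) {class $c$};
\node at (9,-0.4) {class $c+1$};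
\end{tikzpicture}
\caption{A block of index $c$ with base $P_{c-1}$ (shaded): it consists of that whole part and of one element (dot) in each part of class $c$, its tail. It has no element in class $c+1$. Classes are taken modulo $3$, so blocks of index $c+1$ have their base in class $c$ and their tail in class $c+1$.}
\label{fig:block}
\end{figure}

The $3n^2$ blocks are distinct: class $c$ is the only class that the block meets in exactly one element of each part, and the tail is the trace on that class. All blocks have $n+2$ elements, so they form an antichain. No element lies in all blocks, since an element of class $c$ is missing from those blocks of index $c$ whose tail avoids it.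

Let $\mathcal K$ consist of
\begin{itemize}
\item the empty set, the $6n$ singletons and the $6$ parts;
\item the sets $e\cup\{y\}$, where $e$ is a part of class $c-1$ and $y$ an element of class $c$, for $c\in\mathbb Z_3$. There are $3\cdot2\cdot2n=12n$ of these.
\end{itemize}
So $|\mathcal K|=18n+7$.

\begin{lemma}\label{lem:fewint}
Every intersection of two or more distinct blocks belongs to $\mathcal K$.
\end{lemma}

\begin{proof}
It suffices to show that (i) $B\cap B'\in\mathcal K$ for distinct blocks $B,B'$, and (ii) $S\cap B\in\mathcal K$ for $S\in\mathcal K$ and every block $B$.

(i) Let $B=e\cup h$ and $B'=e'\cup h'$. If both have index $c$, then $h\ne h'$, so $|h\cap h'|\le1$. If $e=e'$, then $B\cap B'=e\cup(h\cap h')\in\mathcal K$. If $e\ne e'$, then $e\cap e'=\emptyset$ and $B\cap B'=h\cap h'$ has at most one element. If the indices differ, we may assume that $B$ has index $c$ and $B'$ has index $c+1$. Then $e,h,e',h'$ lie in classes $c-1,c,c,c+1$, and the classes $c-1,c,c+1$ are distinct. So $B\cap B'=h\cap e'$, which is a single element because $h$ has one element in each part of class $c$.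

(ii) This is clear if $|S|\le1$. Let $B=e\cup h$ have index $d$. If $S$ is a part, then either $S=e$ and $S\cap B=S$, or $S\cap B=S\cap h$ has at most one element. Finally let $S=e_0\cup\{y\}$ with $e_0$ a part of class $c-1$ and $y$ in class $c$.
\begin{itemize}
\item If $d=c$, then $S\cap B=(e_0\cap e)\cup(\{y\}\cap h)$. Here $e_0\cap e$ is $e_0$ or $\emptyset$, so $S\cap B$ is one of $e_0\cup\{y\}$, $e_0$, $\{y\}$, $\emptyset$.
\item If $d=c+1$, then $e,h$ lie in classes $c,c+1$, so $S\cap B\subseteq\{y\}$.
\item If $d=c-1$, then $e,h$ lie in classes $c-2=c+1$ and $c-1$, so $S\cap B=e_0\cap h$ has one element.\qedhere
\end{itemize}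
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $\mathcal F=\{V\setminus T:T\in I\}$. Each part is the base of exactly $n^2/2$ blocks, because $n$ is even; hence every element of $V$ lies in at least $n^2/2$ blocks. By Lemma~\ref{lem:fewint}, $L\subseteq\mathcal K$, so Lemma~\ref{lem:translate}(i) and \eqref{eq:upper} give
\begin{equation}\label{eq:counter}
w(\mathcal F)\ge3n^2,\qquad |\mathcal F_x|\le3n^2+18n+7-\frac{n^2}2\quad\text{for all }x\in V.
\end{equation}
For $n=40$ we have $|V|=240$, $w(\mathcal F)\ge4800$ and $|\mathcal F_x|\le4800+727-800=4727$.
\end{proof}

\section{Where the conjecture fails in terms of height}\label{sec:height}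

\subsection{Failure at every height from five on}

\begin{proof}[Proof of Theorem~\ref{thm:height}(b)]
Take the family $\mathcal F$ of Section~\ref{sec:counter}, with $n\ge4$ even. Complementation preserves the height, so we look at chains in $I\subseteq\mathcal B\cup\mathcal K$. Members of $I$ have $0$, $1$, $n$, $n+1$ or $n+2$ elements, so chains have at most five members. The chain
\[
\emptyset\subsetneq\{p_{c-1,1}\}\subsetneq P_{c-1}\subsetneq P_{c-1}\cup\{q_{c,1}\}\subsetneq B_{c,2,1}
\]
lies in $I$, since $\{p_{c-1,1}\}=B_{c-1,1,1}\cap B_{c,2,1}$, $\;P_{c-1}=B_{c,2,1}\cap B_{c,4,2}$ and $P_{c-1}\cup\{q_{c,1}\}=B_{c,2,1}\cap B_{c,4,1}$. So the height is exactly $5$, and by \eqref{eq:counter} the conjecture fails for $\mathcal F$ as soon as $n^2/2>18n+7$.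

For $h=5+r$ with $r\ge1$, add new elements $z_1,\dots,z_r$ and the sets $V\cup\{z_1,\dots,z_i\}$ for $1\le i\le r$. The new sets form a chain and properly contain all members of $\mathcal F$, so the enlarged family is UC, has height exactly $5+r$, and has width at least $3n^2$. An element of $V$ has frequency at most $3n^2-\bigl(\frac{n^2}2-18n-7\bigr)+r$, and each $z_i$ has frequency at most $r$. Both are smaller than $3n^2$ when $n$ is large.
\end{proof}

\subsection{Set-up for part (a), and heights up to three}\label{sec:low}

We turn to Theorem~\ref{thm:height}(a). Let $\mathcal F$ be a UC family with ground set $V$, and let $\mathcal A$ be an antichain in $\mathcal F$ with $|\mathcal A|=m=w(\mathcal F)$. If $m=1$, any element of a nonempty member has frequency at least $1$. Let $m\ge2$ and $\mathcal B=\{V\setminus S:S\in\mathcal A\}$, with $I,L,N,\deg$ as in Section~\ref{sec:complements}. By Lemma~\ref{lem:translate}(ii) it is enough to find $x\in V$ with $\deg(x)\le N$. So we suppose, for a contradiction, that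
\begin{equation}\label{eq:assume}
\deg(x)\ge N+1\qquad\text{for all }x\in V.
\end{equation}
The complements of the members of $I$ lie in $\mathcal F$, so the height of $I$ is at most that of $\mathcal F$. The plan is as follows. First we show that \eqref{eq:assume} forces chains of four sets in $I$. When there is no chain of five, this leaves so little room that $I$ looks like a geometry of points, lines and blocks, in which we can count the blocks through each point. The height hypothesis is not used until Section~\ref{sec:geometry}.

Let $O=\bigcap\mathcal B$, the smallest member of $I$. As $m\ge2$, it lies in $L$, so $N\ge1$. Put $V'=V\setminus O$, which is nonempty because the blocks are distinct. By \eqref{eq:assume} every $x\in V$ lies in some block. So for $x\in V'$ there is a smallest member $T_x$ of $I$ containing $x$, namely the intersection of all members of $I$ that contain $x$. For $T\in I$ we have $x\in T$ if and only if $T\supseteq T_x$. Since $x\notin O$, we have $T_x\ne O$.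

\begin{lemma}\label{lem:low}
Let $x\in V'$. Under \eqref{eq:assume}, $T_x$ belongs to $L$ and is not a maximal member of $L$.
\end{lemma}

\begin{proof}
Suppose first that $x$ lies in only one block. Then it lies in no member of $L$, since each of these is contained in two blocks. So $\deg(x)=1\le N$, contrary to \eqref{eq:assume}. Hence $x$ lies in two blocks, and $T_x$ is contained in their intersection. It is therefore properly contained in a block, so $T_x\in L$. This holds for every element of $V'$.

Now suppose that $p=T_x$ is maximal in $L$. Let $a_1,\dots,a_d$ be the blocks containing $x$; they all contain $p$. For $i\ne j$ we have $p\subseteq a_i\cap a_j\in L$, so $a_i\cap a_j=p$ by maximality. As $p\in L$ is not a block, we can choose $y_i\in a_i\setminus p$. Since $O\subseteq p$, we have $y_i\in V'$, and so $T_{y_i}\in L$ by the first part. Moreover $T_{y_i}\subseteq a_i$ and $T_{y_i}\not\subseteq p$. The sets $T_{y_1},\dots,T_{y_d}$ are distinct, since $T_{y_i}=T_{y_j}$ with $i\neq j$ would give $y_i\in a_i\cap a_j=p$. They differ from $p$ and from $O$, which are distinct subsets of $p$. So $L$ has at least $d+2$ members. On the other hand, the only member of $L$ containing $x$ is $p$, by maximality. Hence $\deg(x)=d+1\le N-1$, contrary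 to \eqref{eq:assume}.
\end{proof}

For $x\in V'$, Lemma~\ref{lem:low} provides $M\in L$ and a block $a$ with
\begin{equation}\label{eq:fourchain}
O\subsetneq T_x\subsetneq M\subsetneq a .
\end{equation}
So \eqref{eq:assume} is impossible if $\mathcal F$ has height at most $3$, and the conjecture holds for such families.

\subsection{Points, lines and blocks}\label{sec:geometry}

From now on we assume that $\mathcal F$, and hence $I$, has no chain of five sets. We show that $I$ then consists of $O$, \emph{points}, \emph{lines} and blocks, with the incidence properties that these names suggest.

By \eqref{eq:fourchain}, no member of $I$ lies strictly between $O$ and $T_x$, for otherwise there would be a chain of five. Let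
\[
P=\{T_x:x\in V'\}\subseteq L,\qquad v=|P|\ge1,
\]
and call the members of $P$ \emph{points}. Since nothing lies strictly between $O$ and a point, two distinct points $p,q$ are incomparable, and $p\cap q$, being a member of $I$ properly contained in $p$, equals $O$. For $T\in I$ let $P(T)=\{p\in P:p\subseteq T\}$. Every $T\in I$ contains $O$, and contains $T_x$ for each $x\in T\setminus O$, so
\[
T=O\cup\bigcup P(T)\qquad\text{and}\qquad P(T\cap T')=P(T)\cap P(T').
\]
In particular $T\mapsto P(T)$ is injective. We say that $T$ \emph{contains} the point $p$, or that $p$ is \emph{on} $T$ and write $p\in T$, if $p\in P(T)$.

A member $M$ of $L$ with $|P(M)|\ge2$ is called a \emph{line}. By injectivity, the members of $L$ with no point or exactly one point are $O$ and the points themselves. With $\ell$ the number of lines,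
\[
N=1+v+\ell .
\]

\emph{Lines are maximal in $L$.} If a line $M$ were properly contained in some $M'\in L$, then with a point $p\in M$ and a block $a\supsetneq M'$ we would have the chain of five $O\subsetneq p\subsetneq M\subsetneq M'\subsetneq a$.

\emph{Two distinct lines share at most one point.} By maximality they are incomparable, so their intersection is a member of $L$ properly contained in a line. It is not maximal, hence not a line, so it has at most one point.

We call distinct points $p,q$ \emph{collinear} if some line contains both; this line is unique and is denoted $pq$. Blocks and lines are related as follows.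
\begin{itemize}
\item[($\alpha$)] \emph{If distinct points $p,q$ lie in two distinct blocks $a,a'$, then $p,q$ are collinear and $a\cap a'=pq$.} Indeed, $a\cap a'\in L$ contains both points, so it is a line.
\item[($\beta$)] \emph{If a block $a$ contains collinear points $p,q$, then $pq\subseteq a$.} Indeed, $pq\in L$ is contained in at least two blocks, hence in a block $b\ne a$, and $a\cap b=pq$ by ($\alpha$).
\item[($\gamma$)] \emph{For a block $a$, the set $P(a)$ is neither $\{p\}$ for a point $p$ nor $P(M)$ for a line $M$.} This holds because $T\mapsto P(T)$ is injective, and $a\notin L$ while $p,M\in L$.
\end{itemize}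

For a point $p$ let $d(p)$ and $r(p)$ be the numbers of blocks and of lines containing $p$. If $p=T_x$, the members of $I$ containing $x$ are those blocks, those lines, and $p$ itself. So $\deg(x)=d(p)+r(p)+1$, and \eqref{eq:assume} gives
\begin{equation}\label{eq:need}
d(p)\ \ge\ v+1+\bigl(\ell-r(p)\bigr)\qquad\text{for all }p\in P.
\end{equation}

\subsection{Counting blocks through a point}\label{sec:count}

Inequality \eqref{eq:need} demands many blocks through every point, and we try to bound their number by labeling them. A block through $p$ can be labeled by one of its points $q$ not collinear with $p$, or by one of its lines avoiding $p$; we shall see that each such label determines the block. There are at most $v-1$ labels of the first kind and $\ell-r(p)$ of the second, at least two fewer than \eqref{eq:need} requires. So some blocks through $p$ have no label at all. An example of such a block is one with exactly three points $p,q,z$, where $p$ is collinear with $q$ and with $z$, the lines $pq$ and $pz$ are distinct, and $q,z$ are not collinear. Seen from $q$, however, this block has the label $z$, so the line $pz$ is not needed as a label at $q$. We shall compare the number of unlabeled blocks with the number of lines saved in this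 way.

Let $u(p)\le v-1$ be the number of points other than $p$ that are not collinear with $p$. Let $\ell'(p)$ be the number of lines $M\not\ni p$ that contain some point not collinear with $p$. We split the blocks containing $p$ into three types.
\begin{itemize}
\item \emph{Type 1:} blocks containing a point $q\neq p$ not collinear with $p$. By ($\alpha$), $q$ determines the block, so there are at most $u(p)$ blocks of this type.
\item \emph{Type 2:} blocks not of type 1 that contain a line $M\not\ni p$. All points of $M$ are collinear with $p$, so $M$ is one of the $\ell-r(p)-\ell'(p)$ lines that avoid $p$ and are not counted by $\ell'(p)$. Also $M$ determines the block: if distinct blocks $a,a'$ both contained $p$ and $M$, then $a\cap a'\in L$ would contain $M$, hence equal $M$ by maximality, contradicting $p\notin M$. So there are at most $\ell-r(p)-\ell'(p)$ blocks of this type.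
\item \emph{Type 3:} all other blocks containing $p$; we call them \emph{stars centered at $p$}. All their points other than $p$ are collinear with $p$, and they contain no line avoiding $p$. Let $\sigma(p)$ be their number.
\end{itemize}
Thus $d(p)\le u(p)+\ell-r(p)-\ell'(p)+\sigma(p)$. Together with \eqref{eq:need} this gives
\begin{equation}\label{eq:stars}
\sigma(p)\ \ge\ v+1-u(p)+\ell'(p)\ >\ \ell'(p)\qquad\text{for all }p\in P.
\end{equation}

\subsection{Stars are too few}

We now show that $\sum_p\sigma(p)\le\sum_p\ell'(p)$. Since $P$ is nonempty, this contradicts \eqref{eq:stars}.

Let $a$ be a star centered at $p$. By ($\gamma$) it has a point $q\ne p$; this is collinear with $p$, so by ($\beta$) $a$ contains the line $L_1=pq$. By ($\gamma$) again, $a$ has a point outside $L_1$; it is collinear with $p$, so by ($\beta$) $a$ contains a second line $L_2\ne L_1$ through $p$. The only point common to $L_1$ and $L_2$ is $p$.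

\emph{The center of a star is unique.} Let $q$ be any point of $a$ other than $p$. It is collinear with $p$, and $pq\subseteq a$. One of $L_1,L_2$ differs from $pq$, and that line, which contains $p$, does not contain $q$. So $a$ contains a line avoiding $q$ and is not a star centered at $q$.

\emph{A pair attached to the star.} Choose points $q_1\in L_1$ and $z\in L_2$, both different from $p$. Then $q_1\notin L_2$, and in particular $z\ne q_1$. We claim that $q_1,z$ are not collinear. Otherwise $q_1z\subseteq a$ by ($\beta$). As $a$ is a star centered at $p$, this line contains $p$, so it equals $pq_1=L_1$. Then $z\in L_1\cap L_2$, which is impossible. Thus $L_2$ is a line that avoids $q_1$ and contains a point not collinear with $q_1$; that is, $L_2$ is counted by $\ell'(q_1)$.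

For each star fix such a pair $(q_1,L_2)$. \emph{The pair determines the star:} two distinct blocks containing both $q_1$ and $L_2$ would contain both $q_1$ and a point of $L_2$ not collinear with $q_1$, contrary to ($\alpha$). By uniqueness of centers, $\sum_p\sigma(p)$ is the number of stars, so
\[
\sum_{p\in P}\sigma(p)\ \le\ \bigl|\{(q,M):M\text{ is counted by }\ell'(q)\}\bigr|\ =\ \sum_{q\in P}\ell'(q).
\]
This contradiction completes the proof of Theorem~\ref{thm:height}(a).\qed

\begin{remark}
The absence of five-chains was used twice: to show that no member of $I$ lies strictly between $O$ and $T_x$, and to show that lines are maximal in $L$, so that two points lie on at most one line. The second property fails in the family of Section~\ref{sec:counter}. There $T_x=\{x\}$ for every $x$, and two elements of $P_{c-1}$ lie together in the $n+1$ members $P_{c-1}$ and $P_{c-1}\cup\{q_{c,j}\}=B_{c,2,j}\cap B_{c,4,j}$ $(1\le j\le n)$ of $L$, and in exactly $n^2/2$ blocks.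
\end{remark}

\section{The constant}\label{sec:constant}

\subsection{The lower bounds}

\begin{proof}[Proof of Theorem~\ref{thm:constant}(b), given (a)]
If $w(\mathcal F)=1$, the ratio $\max_x|\mathcal F_x|/w(\mathcal F)$ is at least $1$. If $w(\mathcal F)\ge2$, the union of the members of a maximum antichain belongs to $\mathcal F$ but not to the antichain, so $|\mathcal F|\ge w(\mathcal F)+1$. An element that lies in at least $\gamma|\mathcal F|$ members, with $\gamma>0$, therefore has frequency greater than $\gamma\,w(\mathcal F)$. Under Frankl's conjecture we may take $\gamma=\frac12$. Unconditionally we may take $\gamma=\frac{3-\sqrt5}2$, by the theorem of Alweiss, Huang and Sellke \cite{AHS} that every finite UC family other than $\{\emptyset\}$ has an element in at least a $\frac{3-\sqrt5}2$ fraction of its members. The statements about the infimum follow from these bounds and (a).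
\end{proof}

\subsection{From five sixths to one half: the idea}

In Section~\ref{sec:counter} the bases cover each element in one sixth of all blocks, so the bound \eqref{eq:counter} on the ratio tends to $\frac56$. Each base takes only half of a class, and it lives in only one of the three classes. To approach $\frac12$, a block of index $c$ should have about half of \emph{every} other class in its base. Then two blocks of different indices catch elements of each other's tails, which the cyclic arrangement was designed to avoid. The remedy is to use longer tails. Suppose that each tail has $k$ elements, one from each of $k$ cells of size $n$. There are $n^k$ tails per class, so for large $n$ intersections do no harm as long as each is described by an amount of information bounded independently of $n$, together with at most $k-1$ elements. If bases take slightly \emph{less} than half of the cells of each other class, two blocks of different indices catch, in total, less than $\frac k2+\frac k2=k$ elements of each other's tails.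

For a hand-sized case, take two classes, each a $3\times3$ array of cells indexed by $(q_1,q_2)\in\mathbb Z_3^2$, so $k=9$. A block of index $1$ has a tail of nine elements, one in each cell of class $1$, and its base is a row $q_1=\rho$ of three cells of class $2$. A block of index $2$ has its tail in class $2$ and, as base, a column $q_2=\rho'$ of three cells of class $1$. Two blocks of different indices meet in $3+3=6\le8$ elements. Two blocks of the same index with different tails meet in a union of cells and at most $8$ further elements. So there are $O(n^8)$ intersections, against $2n^9$ blocks. If the rows and the columns are chosen equally often, every element lies in at least one sixth of the blocks. With larger odd arrays the fraction $\frac13$ of cells in a base is replaced by $\frac{s}{2s+1}$.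

With more than two classes, an intersection can involve $r\ge3$ indices, and its elements may come from $r$ different tails. Bounding each contribution by $k/2$ would give only $rk/2$. We therefore give the cells one coordinate for each class, and let the base of a block of index $c$ depend on the $c$-th coordinate only. Then the restrictions imposed by blocks of different indices are independent, each tail contributes less than $k/2^{r-1}$ elements, and $r\le2^{r-1}$.

\subsection{The construction}

Let $s\ge1$, $\kappa=2s+1$, $C\ge2$, $k=\kappa^C$, and let $n$ be a positive multiple of $\kappa$. The elements of $V$ are the triples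
\[
(c,q,i),\qquad c\in\{1,\dots,C\},\quad q=(q_1,\dots,q_C)\in\mathbb Z_\kappa^C,\quad i\in\mathbb Z_n.
\]
The \emph{cells} are the sets $V_{c,q}=\{(c,q,i):i\in\mathbb Z_n\}$, and \emph{class} $c$ is $W_c=\bigcup_qV_{c,q}$, a union of $k$ cells. For $\rho\in\mathbb Z_\kappa$ let $A_\rho=\{\rho,\rho+1,\dots,\rho+s-1\}\subset\mathbb Z_\kappa$ and
\[
E_{c,\rho}=\bigcup_{c'\ne c}\ \bigcup_{q:\,q_c\in A_\rho}V_{c',q}.
\]
For $c\in\{1,\dots,C\}$ and a function $t:\mathbb Z_\kappa^C\to\mathbb Z_n$ let $\rho(t)=t(\mathbf 0)\bmod\kappa$, where $\mathbf 0=(0,\dots,0)$; this is well defined because $\kappa\mid n$. The blocks, of \emph{index} $c$, are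
\[
B_{c,t}=E_{c,\rho(t)}\cup h_{c,t},\qquad h_{c,t}=\{(c,q,t(q)):q\in\mathbb Z_\kappa^C\}.
\]
The choice of $\rho(t)$ is made only so that each value occurs equally often: for each $\rho\in\mathbb Z_\kappa$ there are exactly $n^k/\kappa$ functions $t$ with $\rho(t)=\rho$.

\emph{The blocks form an antichain of size $m=Cn^k$ with empty intersection.} A block $B_{c,t}$ meets $W_c$ in exactly one element of each cell, and it meets every other class in a union of cells, each of size $n\ge2$. So the block determines $c$ and $t$. All blocks have size $(C-1)s\kappa^{C-1}n+k$, so they form an antichain. The element $(c,q,i)$ is not in $B_{c,t}$ when $t(q)\ne i$.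

\emph{Every element lies in at least $(C-1)\frac s\kappa n^k$ blocks.} The element $(c',q,i)$ lies in $B_{c,t}$ whenever $c\ne c'$ and $q_c\in A_{\rho(t)}$. For each of the $C-1$ indices $c\ne c'$, exactly $s$ values of $\rho$ satisfy $q_c\in A_\rho$, and each is attained by $n^k/\kappa$ functions $t$.

\begin{lemma}\label{lem:trace}
Every intersection of two or more distinct blocks has the form $U\cup R$, where $U$ is a union of cells and $|R|\le k-1$.
\end{lemma}

\begin{proof}
Let $T$ be the intersection of a set $X$ of at least two blocks, and let $D$ be the set of indices of the blocks in $X$. For $c\notin D$ each block in $X$ meets $W_c$ in a union of cells, so $T\cap W_c$ is a union of cells. Let $U$ be the union of these sets and $R=\bigcup_{c\in D}(T\cap W_c)$. We show that $|R|\le k-1$.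

If $D=\{c\}$, then $R=T\cap W_c$ is an intersection of at least two distinct sets $h_{c,t}$. Distinct functions $t$ differ for some $q$, so $|R|\le k-1$.

Let $|D|=r\ge2$, and for each $c\in D$ choose a block $B_{c,t^c}\in X$. For $c\in D$ the set $T\cap W_c$ is contained in
\[
h_{c,t^c}\cap\bigcap_{c'\in D\setminus\{c\}}E_{c',\rho(t^{c'})},
\]
which consists of the elements $(c,q,t^c(q))$ with $q_{c'}\in A_{\rho(t^{c'})}$ for all $c'\in D\setminus\{c\}$. These are $r-1$ conditions on different coordinates of $q$, each satisfied by $s$ of the $\kappa$ values. So the number of these elements is $k(s/\kappa)^{r-1}$. As $s/\kappa<\frac12$,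
\[
|R|\le r\,k\Bigl(\frac s\kappa\Bigr)^{r-1}<\frac{r}{2^{r-1}}\,k\le k,
\]
and hence $|R|\le k-1$.
\end{proof}

The strict inequality $s/\kappa<\frac12$, which is why $\kappa$ is taken odd, matters in the case $r=2$: with exactly half of the cells in each base, this estimate would allow $|R|=k$.

\begin{proof}[Proof of Theorem~\ref{thm:constant}(a)]
There are $Ck$ cells, hence at most $2^{Ck}$ choices for $U$. There are $Ckn$ elements, and a set of at most $k-1$ of them is the set of non-blank entries of some sequence of length $k-1$ over $V$ and a blank symbol; so there are at most $(1+Ckn)^{k-1}$ choices for $R$. By Lemma~\ref{lem:trace}, $L$ is contained in a family $\mathcal K$ of at most $2^{Ck}(1+Ckn)^{k-1}$ sets. Let $\mathcal F=\{V\setminus T:T\in I\}$. Since $w(\mathcal F)\ge m=Cn^k$, Lemma~\ref{lem:translate}(i) and \eqref{eq:upper} give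
\begin{align*}
\frac{\max_x|\mathcal F_x|}{w(\mathcal F)}
&\le\frac{Cn^k-(C-1)\frac{s}{2s+1}n^k+2^{Ck}(1+Ckn)^{k-1}}{Cn^k}\\
&=1-\frac{C-1}{C}\cdot\frac{s}{2s+1}+O_{C,s}\Bigl(\frac1n\Bigr),
\end{align*}
where the implied constant depends only on $C$ and $s$. Given $\varepsilon>0$, choose $C$ and $s$ so large that $\frac{C-1}C\cdot\frac s{2s+1}>\frac12-\frac\varepsilon2$, and then a sufficiently large multiple $n$ of $\kappa$. The right-hand side becomes less than $\frac12+\varepsilon$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source} ``Frankl's Conjecture'', \texttt{https://github.com/flippenc/Presentations}.
\bibitem{AHS} R. Alweiss, B. Huang and M. Sellke, \emph{Improved lower bound for Frankl's union-closed sets conjecture}, Electron. J. Combin. 31(3) (2024).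
\end{thebibliography}

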